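# Lowering a $p$-norm until every infinite selection spans a dense subspace

## 1. Lowering a $p$-norm along a set of vectors

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$.

**Definition ($p$-norm, $p$-Banach space).** Let $0<p\le 1$. A $p$-norm on a vector space $E$ is a function $N:E\to[0,\infty)$ with
$$N(\lambda v)=|\lambda|N(v),\qquad N(u+v)^p\le N(u)^p+N(v)^p,\qquad N(v)=0\text{ only if }v=0 .$$
The formula $N(u-v)^p$ then defines a metric. If it is complete, $E$ is called a $p$-Banach space. For $p=1$ these are norms and Banach spaces.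

The standard example is $\mathbb K^k$ with $N(a)^p=\sum_i|a_i|^p$. The average $\frac1k(e_1+\dots+e_k)$ of the unit vectors has
$$N^p=k\cdot k^{-p}=k^{1-p},$$
which exceeds $1$ when $p<1$ and $k\ge2$. Keep this in mind: *for $p<1$, averages can be more expensive than the vectors averaged.*

**Construction (lowering).** Let $N$ be a $p$-norm on $E$, let $G\subset E$, and let $0<c<1$. Put
$$N'(v)^p=\inf\Big\{N\big(v-\textstyle\sum_l a_lg_l\big)^p+c^p\sum_l|a_l|^p\Big\},\tag{1}$$
where the infimum is over all finite families of scalars $a_l\in\mathbb K$ and vectors $g_l\in G$.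

Four facts are immediate.

* $N'\le N$ (empty family), and $N'(g)\le c$ for $g\in G$ (family with the one term $1\cdot g$).
* $N'$ is homogeneous: multiplying $v$ and all $a_l$ by $\lambda\neq0$ multiplies the bracket by $|\lambda|^p$, and $N'(0)=0$.
* $N'^p$ is subadditive: concatenate a family for $u$ with a family for $v$.
* $N'$ is the largest such function. If $M$ is homogeneous, $M^p$ is subadditive, $M\le N$, and $M\le c$ on $G$, then $M(v)^p\le M(v-\sum a_lg_l)^p+\sum|a_l|^pM(g_l)^p\le N(v-\sum a_lg_l)^p+c^p\sum|a_l|^p$, so $M\le N'$.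

What is *not* automatic is that $N'$ is definite. If $G=E\setminus\{0\}$, then writing $v=a\cdot(v/a)$ with $a\to0$ gives $N'(v)\le c|a|\to0$, so $N'=0$. The work will be to choose $G$ so that the lowering stays under control.

**The sets $G$ that we use.** Let $Z$ be a $p$-Banach space with $p$-norm $|\cdot|_0$ (possibly $Z=\{0\}$), and let $V_1,V_2,\dots$ be nonzero Banach spaces, each with norm written $|\cdot|$. Form the algebraic direct sum $E=Z\oplus V_1\oplus V_2\oplus\cdots$, write $v=v_0+\sum_{n\ge1}v_n$ (finitely many nonzero terms), and put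
$$F_m=Z\oplus V_1\oplus\dots\oplus V_m,\quad V_B=\bigoplus_{n\in B}V_n,\quad W_m=\bigoplus_{n>m}V_n,\quad |z|_\infty=\sup_n|z_n|\ (z\in W_m),$$
$$N_0(v)^p=|v_0|_0^p+\sum_{n\ge1}|v_n|^p .$$
Given $f\in F_m$, a number $h>0$ and an integer $L\ge1$, take
$$G=\Big\{f+h\sum_{n\in A}x_n:\ A\subset\{m+1,m+2,\dots\},\ |A|=L,\ x_n\in V_n,\ |x_n|=1\Big\}.\tag{2}$$

If $N(f)=1$, lowering along $G$ does the following. *However* someone picks unit vectors $x_n\in V_n$ for infinitely many $n$, the vector $f$ is now within $N'$-distance $c<1$ of $\operatorname{span}\{x_n\}$. One lowering handles all selections at once. The next section says why we want this.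

## 2. The density property

An $F$-space is a complete metrizable topological vector space, not necessarily locally convex. It is locally bounded if it has a bounded neighborhood of $0$; equivalently, it is a quasi-Banach space. A $p$-Banach space is locally bounded: a neighborhood of $0$ contains some $\{N<r\}$, and $\{N\le1\}\subset\frac2r\{N<r\}$, so the unit ball is bounded.

**Definition (density property).** Subspaces $V_1,V_2,\dots$ of a topological vector space $X$ have the density property if, whenever $x_n\in V_n$ and infinitely many $x_n$ are nonzero, $\operatorname{span}\{x_n\}$ is dense in $X$.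

**Example (dimension one).** Let $X=\ell_2$, let $t_n\in(0,\frac12]$ be distinct with $t_n\to0$, and let $V_n=\mathbb K\,(t_n^k)_{k\ge0}$. These have the density property. Suppose infinitely many $x_n\in V_n$ are nonzero and $y\in\ell_2$ satisfies $\sum_ky_k(x_n)_k=0$ for all $n$. Then the power series $\sum_ky_kt^k$, analytic in $|t|<1$, vanishes at infinitely many of the $t_n$. These accumulate at $0$, so the series is identically zero and $y=0$. By Hahn–Banach the span is dense.

With larger $V_n$ the selector gains freedom: in each $V_n$ any nonzero vector may be picked. Reese's result is that there is an $F$-space $X$ with finite-dimensional subspaces $V_n$, $\dim V_n\to\infty$, having the density property; that $X$ is not locally bounded. The problem, whose source is "The Maharam Problem", http://kaltonmemorial.missouri.edu/docs/sia1988-89.pdf, states that it is unknown whether a similar example can also be locally bounded, and asks whether one exists. The answer is yes.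

**Theorem 1.** Let $0<p<1$, let $Z$ be a separable $p$-Banach space (possibly $\{0\}$), let $V_1,V_2,\dots$ be nonzero separable Banach spaces, and let $\theta>0$. There is a separable $p$-Banach space $X$ containing linear copies of $Z$ and of all the $V_n$ (jointly linearly independent), on which the $p$-norm of $X$ is $(1+\theta)$-equivalent to the original norm, such that: whenever $x_n\in V_n$ and infinitely many $x_n$ are nonzero, $\operatorname{span}\{x_n\}$ is dense in $X$.

Taking $Z=\{0\}$ and $V_n=\ell_2^{d_n}$ with $d_n\to\infty$ answers the problem: for every $p\in(0,1)$ there is a separable $p$-Banach space with such subspaces, and the dimensions may be prescribed arbitrarily.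

**Theorem 2.** (a) Let $X\neq\{0\}$ be a (Hausdorff) topological vector space with subspaces $V_n$ having the density property. If $\dim V_n\ge2$ for infinitely many $n$, then $X^*=\{0\}$; in particular $X$ is not locally convex. Also, every nonzero continuous linear operator from $X$ into a Hausdorff topological vector space is injective on $V_n$ for all but finitely many $n$.

(b) Let $0<p\le1$ and let $d_n\ge1$ be integers. There is a nonzero $p$-Banach space with subspaces $V_n$, $\dim V_n=d_n$, having the density property if and only if $p<1$, or $d_n=1$ for all but finitely many $n$.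

So $0<p<1$ is the exact range in which all dimension sequences occur, and no example with $\dim V_n\to\infty$ is a Banach space or locally convex.

## 3. Why a nonzero functional rules out large $V_n$: Theorem 2 from Theorem 1

We prove Theorem 2 first, since it shows what a construction must look like.

**Proof of (a).** Let $S:X\to Y$ be continuous, linear and nonzero, with $Y$ Hausdorff. Then $\ker S$ is a proper closed subspace. Suppose $\ker S\cap V_n\neq\{0\}$ for infinitely many $n$. Pick nonzero $x_n\in\ker S\cap V_n$ for these $n$, and $x_n=0$ for the others. Then $\operatorname{span}\{x_n\}\subset\ker S$ is not dense, a contradiction. So $S$ is injective on all but finitely many $V_n$.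

If $S\in X^*$ is nonzero, then $\ker S\cap V_n\ne\{0\}$ whenever $\dim V_n\ge2$, which happens for infinitely many $n$. The same contradiction shows $X^*=\{0\}$. Finally, a nonzero Hausdorff locally convex space has a nonzero continuous functional by Hahn–Banach, so $X$ is not locally convex. $\blacksquare$

**Proof of (b).** If $p<1$, apply Theorem 1 with $Z=\{0\}$ and $V_n=\ell_2^{d_n}$. Let $p=1$. If $d_n\ge2$ for infinitely many $n$, a nonzero Banach space with the property would contradict (a). If $d_n=1$ for all $n\ge n_0$, take $X=\ell_2$, let $V_n$ for $n<n_0$ be any subspaces of dimension $d_n$, and for $n\ge n_0$ take $V_n=\mathbb K(t_n^k)_{k\ge0}$ as in the example of Section 2. An infinite set of nonzero $x_n$ has infinitely many members with $n\ge n_0$, and these alone already span a dense subspace. $\blacksquare$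

Consequently, for $\dim V_n\to\infty$ we need a quasi-Banach space with *no* nonzero continuous functional, and density cannot be checked with functionals.

## 4. A fixed factor $\kappa<1$ is enough for density

Instead of functionals we use distances. It is enough to bring every vector of a dense set closer to the span by one fixed factor. This is why the constant $c$ in (1) need not be small.

**Lemma 3.** Let $X$ be a $p$-Banach space with $p$-norm $N$, let $Y\subset X$ be a closed subspace, and put $d(u)=\inf_{y\in Y}N(u-y)$. Suppose there are $\kappa<1$ and a dense set $D_0\subset X$ with $d(z)\le\kappa N(z)$ for all $z\in D_0$. Then $Y=X$.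

**Proof.** We have $d\le N$, $d(u-y)=d(u)$ for $y\in Y$, and $d(u+u')^p\le d(u)^p+d(u')^p$ (add near-optimal $y$ and $y'$).

*From $D_0$ to all of $X$.* Let $u\in X$ and $\tau>0$, and choose $z\in D_0$ with $N(u-z)\le\tau$. Then
$$d(u)^p\le d(z)^p+\tau^p\le\kappa^pN(z)^p+\tau^p\le\kappa^p\big(N(u)^p+\tau^p\big)+\tau^p .$$
Let $\tau\to0$: $d(u)\le\kappa N(u)$ for every $u\in X$.

*Self-improvement.* Apply this to $u-y$ with $y\in Y$: $d(u)=d(u-y)\le\kappa N(u-y)$. The infimum over $y$ gives $d(u)\le\kappa d(u)$, hence $d(u)=0$. As $Y$ is closed, $u\in Y$. $\blacksquare$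

The plan is now to start with $N_0$ on $E$, lower it successively for normalized vectors $f$ running through a dense sequence, and complete. The danger is that the vectors $f$ themselves shrink as well. If $N$ drops as much as the distance does, nothing is gained.

## 5. How far can $f$ itself drop? Sums of one, two and $k$ relations

Let $N=N_0$, $f\in F_m$, $N_0(f)=1$, and let $G$ be as in (2). We want $N'(f)^p\ge1-\varepsilon$. Let us find the cheapest ways to write $f$. Fix $y=\sum_{n\in A}x_n$ as in (2), with $|A|=L$.

**The exact relation ($c=0$) fails.** A first thought is to impose the relations outright, dividing by the span of $G$. But $f+hy$ and $f-hy$ both belong to $G$, since the $x_n$ may be replaced by $-x_n$, and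
$$f=\tfrac12(f+hy)+\tfrac12(f-hy).$$
So $f$ itself would become $0$.

**Two terms.** With $c>0$ the same identity gives $N'(f)^p\le2\cdot2^{-p}c^p=2^{1-p}c^p$. For $p=1$ this says $N'(f)\le c$: the vector $f$ drops by as much as its distance to the span, and the method stops. For $p<1$ there is room. If $c^p\ge(\frac12)^{1-p}$, the two-term representation costs at least $1$ and is harmless.

**$k$ terms.** For even $k$, take $f+hy$ and $f-hy$ each $k/2$ times with coefficients $1/k$. The cost is $k\cdot k^{-p}c^p=k^{1-p}c^p$, which for $p<1$ grows with $k$. This is the phenomenon of Section 1.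

**One term.** From $f=(f+hy)-hy$ we get $N'(f)^p\le c^p+N_0(hy)^p=c^p+Lh^p$. To have this at least $1$ we need $Lh^p\ge1-c^p$. The tail $hy$ must be expensive in $N_0$, so if $h$ is small then $L$ must be large.

These computations suggest a dichotomy for an arbitrary family $(a_l)$. Either no coefficient dominates, and then $|\sum a_l|$ is small compared with $(\sum|a_l|^p)^{1/p}$, or one coefficient dominates, and then an expensive tail is left over. We fix once and for all $0<p<1$ and
$$c=(2/3)^{(1-p)/p}<1,\qquad\text{so}\qquad c^p=(2/3)^{1-p}>(1/2)^{1-p}.\tag{3}$$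
For $p=\frac12$ this gives $c=\frac23$ and $c^p\approx0.816$. The two-term cost is $\sqrt{4/3}>1$, and with $h=10^{-4}$ the one-term cost is at least $1$ once $L\ge19$.

The dichotomy will rest on two inequalities for a finite scalar sequence with $T=\sum|a_l|^p$:
$$\sum|a_l|\le(\max|a_l|)^{1-p}\,T,\qquad \sum|a_l|\le T^{1/p}.\tag{4}$$
The first follows from $|a_l|=|a_l|^{1-p}|a_l|^p$, and the second from the first because $\max|a_l|\le T^{1/p}$. The second also gives $s+t\le(s^p+t^p)^{1/p}$ for $s,t\ge0$.

## 6. What survives a lowering: insensitivity to flat tails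

For the first lowering, from $N_0$, one more fact is useful: deleting the coordinates $n>m$ does not increase $N_0$. So if $u\in F_m$ is written with a family whose tails add up to $hw\in W_m$, with $\alpha=\sum a_l$, then $N_0(u-\alpha f)\le N_0(u-\alpha f-hw)$.

**Where this stops working.** The lowering itself destroys this fact. For $g=f+hy\in G$ we have $N'(g)\le c$, while deleting the tail leaves $f$ with $N'(f)^p\ge1-\varepsilon$ (which we insist on). If $\varepsilon<1-c^p$, deletion increases $N'$ at $g$. Nor can coordinates stay bounded in the end. If $v\mapsto v_1$ were continuous on the final space $X$, it would extend to a nonzero operator $X\to V_1$; composing with a functional on $V_1$ would give a nonzero element of $X^*$, contradicting Theorem 2(a) as soon as infinitely many $\dim V_n\ge2$.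

**What to keep instead.** The tail $hy$ in $g$ has $|hy|_\infty=h$. The plan is to retain insensitivity only to tails $z$ with $|z|_\infty$ *very small* (flat tails, even if very long). The next lowering then uses a much smaller $h$ and a much larger $L$. Here are the properties, for a $p$-norm $N\le N_0$ on $E$ and $m\ge0$.

* **$(P_m)$** For all integers $K\ge0$ and all $\varepsilon>0$ there is $\eta=\eta_N(K,\varepsilon)>0$ such that if $B\subset\{m+1,m+2,\dots\}$, $|B|\le K$, $u\in F_m+V_B$, $z\in W_m$, $|z|_\infty\le\eta$ and $N(u+z)\le1$, then $N(u)^p\le N(u+z)^p+\varepsilon$.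
* **$(Q_m)$** There is $Q<\infty$ with $\sum_{n>m}|v_n|^p\le Q\,N(v)^p$ for all $v\in E$.
* **$(R_m)$** $|v_n|\le N(v)$ for all $v\in E$ and all $n>m$.

$(P_m)$ is the insensitivity. $(Q_m)$ says that long tails are expensive, as the one-term computation requires. $(R_m)$ keeps the coordinates beyond level $m$ under control, which will give definiteness and the almost isometric copies of $V_n$. Note that $(Q_m)$ and $(R_m)$ speak only of coordinates $n>m$. The level $m$ will tend to infinity, so no coordinate is protected forever.

**Example ($N_0$ has all three at level $0$).** $(Q_0)$ with $Q=1$ and $(R_0)$ are clear. For $(P_0)$, let $u\in Z+V_B$. For $n\in B$ we have $|u_n|^p\le|u_n+z_n|^p+|z_n|^p$, and the $Z$-coordinate of $u+z$ is $u_0$. Hence $N_0(u)^p\le N_0(u+z)^p+K\eta^p$, and $\eta$ with $K\eta^p\le\varepsilon$ works.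

*Why $\eta$ must depend on $K$.* With $u=\eta\sum_{n\in B}x_n$, $|x_n|=1$, and $z=-u$, we have $N_0(u+z)=0$ but $N_0(u)^p=|B|\eta^p$.

**Raising the level.** Each property at level $m$ implies the same property at every level $m'\ge m$. For $(Q)$ and $(R)$ this is clear. For $(P)$ it suffices to go from $m$ to $m+1$. If $B\subset\{m+2,\dots\}$, then $F_{m+1}+V_B=F_m+V_{B\cup\{m+1\}}$ and $W_{m+1}\subset W_m$, so $\eta_N(K+1,\varepsilon)$ serves at level $m+1$ for $(K,\varepsilon)$.

## 7. The lowering lemma

**Lemma 4.** Let $0<p<1$ and $c$ as in (3). Let $N\le N_0$ be a $p$-norm on $E$ with $(P_m),(Q_m),(R_m)$. Let $f\in F_m$, $N(f)=1$, $0<\varepsilon<1$. There are $h>0$ and $L\in\mathbb N$ such that, with $G$ as in (2) and $N'$ as in (1):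

1. $N'\le N$, and $N'(g)\le c$ for $g\in G$;
2. $N'(u)^p\ge(1-\varepsilon)N(u)^p$ for $u\in F_m$;
3. $N'$ is a $p$-norm on $E$ satisfying $(P_m),(Q_m),(R_m)$.

**Step 0: choice of $h$ and $L$, and notation.** This step fixes the scales, in this order: $h$ small enough for $(P_m)$ to apply, then $L$ large enough for tails to be expensive. Choose
$$0<h\le c\quad\text{with}\quad h/c\le\eta_N(0,\varepsilon/4),\qquad\text{then}\quad L\quad\text{with}\quad\tfrac32\,2^pQ/(Lh^p)\le\varepsilon/2 .\tag{5}$$
For a finite family $(a_l,g_l)$ write $g_l=f+hy_l$ with $y_l=\sum_{n\in A_l}x_n^l$, $|x_n^l|=1$, $|A_l|=L$, and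
$$\alpha=\sum a_l,\qquad w=\sum a_ly_l,\qquad T=\sum|a_l|^p,\qquad\text{so}\qquad\sum a_lg_l=\alpha f+hw .$$
We order the family so that $|a_1|\ge|a_2|\ge\cdots$. Note that $|y_l|_\infty=1$, so $|w|_\infty\le\sum|a_l|$.

Part 1, homogeneity and $p$-subadditivity of $N'$ were checked in Section 1. It remains to prove 2, definiteness, and the three properties.

**Step 1: vectors of $F_m$ hardly drop (part 2).** This step carries out the dichotomy of Section 5. By homogeneity let $N(u)=1$; we may assume $N'(u)<1$. Choose a family such that $v:=u-\alpha f-hw$ satisfies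
$$N(v)^p+c^pT<1,\qquad N(v)^p+c^pT\le N'(u)^p+\varepsilon/4 .\tag{6}$$
If $T=0$, then $v=u$ and $1=N(u)^p\le N'(u)^p+\varepsilon/4$, as wanted. Let $T>0$.

*Removing the tail.* By (4) and $c^pT<1$,
$$|hw|_\infty\le h\sum|a_l|\le hT^{1/p}\le h/c\le\eta_N(0,\varepsilon/4).$$
Since $u-\alpha f\in F_m$ and $N(v)\le1$, property $(P_m)$ with $K=0$, applied to $u-\alpha f$ and the tail $-hw$, gives $N(u-\alpha f)^p\le N(v)^p+\varepsilon/4$. As $N(f)=1$,
$$1=N(u)^p\le N(u-\alpha f)^p+|\alpha|^p\le N(v)^p+\varepsilon/4+|\alpha|^p .\tag{7}$$

*Claim: $|\alpha|^p\le c^pT+\varepsilon/2$.*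

*Case 1: $|a_1|^p\le\frac23T$ (no dominant coefficient).* By the first inequality of (4), $|\alpha|\le|a_1|^{1-p}T$, so
$$|\alpha|^p\le\big(|a_1|^p\big)^{1-p}T^p\le\big(\tfrac23T\big)^{1-p}T^p=\big(\tfrac23\big)^{1-p}T=c^pT .$$

*Case 2: $|a_1|^p>\frac23T$ (one dominant coefficient).* Then $\sum_{l\ge2}|a_l|^p<\frac13T<\frac12|a_1|^p$. By (4), $\sum_{l\ge2}|a_l|\le2^{-1/p}|a_1|\le\frac12|a_1|$. Let $n\in A_1$. In $w_n$ the first term contributes $a_1x_n^1$, of norm $|a_1|$, and the triangle inequality in the Banach space $V_n$ gives
$$|w_n|\ge|a_1|-\sum_{l\ge2}|a_l|\ge\tfrac12|a_1| .$$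
Since $u,f\in F_m$, we have $v_n=-hw_n$ for $n>m$. Summing over the $L$ indices $n\in A_1$ and using $(Q_m)$,
$$Lh^p2^{-p}|a_1|^p\le\sum_{n>m}|v_n|^p\le Q\,N(v)^p\le Q .$$
Therefore, by (4) and (5),
$$|\alpha|^p\le T\le\tfrac32|a_1|^p\le\tfrac32\,2^pQ/(Lh^p)\le\varepsilon/2 .$$
The claim is proved. (The threshold $\frac23$ could be any $s\in(\frac12,1)$, with other constants: Case 1 gives the factor $s^{1-p}<1$, and Case 2 needs $\frac{1-s}{s}<1$.)

*Conclusion.* By (7), the claim and (6), $1\le N(v)^p+c^pT+\frac34\varepsilon\le N'(u)^p+\varepsilon$. This is part 2.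

**Step 2: $(Q_m)$ for $N'$.** The purpose is to keep long tails expensive, with a worse constant. Let $v=v'+\sum a_lg_l$. For $n>m$ the coordinate $f_n$ vanishes, so $|v_n|^p\le|v'_n|^p+h^p\sum_l|a_l|^p|(y_l)_n|^p$. Each $y_l$ has exactly $L$ nonzero coordinates, all of norm $1$, so
$$\sum_{n>m}|v_n|^p\le Q\,N(v')^p+Lh^pT\le\max\big(Q,c^{-p}Lh^p\big)\,\big(N(v')^p+c^pT\big).$$
Take the infimum over all families.

**Step 3: $(R_m)$ for $N'$.** Here the constant must stay equal to $1$; this is why we required $h\le c$. Let $v=v'+\sum a_lg_l$ and $n>m$. By the triangle inequality in $V_n$, $(R_m)$ for $N$, and (4),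
$$|v_n|\le|v'_n|+h\sum|a_l|\le N(v')+c\,T^{1/p}\le\big(N(v')^p+c^pT\big)^{1/p}.$$
Take the infimum over all families.

**Step 4: $N'$ is definite.** If $N'(v)=0$, then $v_n=0$ for all $n>m$ by Step 3. So $v\in F_m$, and part 2 gives $N(v)=0$, hence $v=0$.

**Step 5: $(P_m)$ for $N'$.** This is the heart of the induction: lowering must not create sensitivity to flat tails. Given $u+z$ with a flat tail $z$ and a nearly optimal family for it, we want to use part of that family for $u$.

The terms with large coefficients are few, and subtracting them from $u$ enlarges $B$ only to a controlled size; this is why $(P_m)$ allows $u\in F_m+V_B$. The terms with small coefficients have flat tails, which $(P_m)$ for $N$ can ignore, and by (4) their contribution $\alpha_sf$ is negligible, because $p<1$. How small "small" has to be depends on how many large terms there are, so there is a gap between the two groups. A pigeonhole argument places this gap where the family has little mass.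

*Parameters.* Let $K\ge0$ and, without loss of generality, $0<\varepsilon'\le1$. Put $C=2c^{-p}$ and choose $q\in\mathbb N$ with
$$\tfrac Cq\,(1+Lh^p)\le\varepsilon'/5 .\tag{8}$$
Put $\sigma(R)=C\,(C/R)^{(1-p)/p}$; since $p<1$, $\sigma(R)\to0$ as $R\to\infty$. Let $R_0=0$ and, inductively for $0\le r<q$, put
$$\eta_r=\eta_N(K+R_rL,\ \varepsilon'/10),\quad\text{and choose an integer }R_{r+1}>R_r\text{ with}\quad\sigma(R_{r+1})^p\le\varepsilon'/5,\quad h\,\sigma(R_{r+1})\le\tfrac12\eta_r .\tag{9}$$
Set $\eta'=\frac12\min_{r<q}\eta_r$. We show that $\eta'$ serves as $\eta_{N'}(K,\varepsilon')$.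

*Three groups of terms.* Let $B\subset\{m+1,\dots\}$, $|B|\le K$, $u\in F_m+V_B$, $z\in W_m$, $|z|_\infty\le\eta'$, $N'(u+z)\le1$. Choose a family, ordered by decreasing $|a_l|$ and padded by zero coefficients, such that $v:=u+z-\sum a_lg_l$ satisfies
$$N(v)^p+c^pT\le N'(u+z)^p+\varepsilon'/5\le2 .\tag{10}$$
Then $T\le C$. The $q$ blocks $\{R_r<l\le R_{r+1}\}$, $0\le r<q$, are disjoint, so for some $r<q$
$$\sum_{R_r<l\le R_{r+1}}|a_l|^p\le C/q .$$
Fix this $r$. Call an index $l$ *big* if $l\le R_r$, *medium* if $R_r<l\le R_{r+1}$, and *small* if $l>R_{r+1}$. Because of the ordering, $l|a_l|^p\le T\le C$. So small coefficients satisfy $|a_l|\le(C/R_{r+1})^{1/p}$, and (4) gives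
$$\sum_{small}|a_l|\le(C/R_{r+1})^{(1-p)/p}\,C=\sigma(R_{r+1}).\tag{11}$$

*Rearranging.* Put
$$u''=u-\sum_{big}a_lg_l,\qquad\alpha_s=\sum_{small}a_l,\qquad w_s=\sum_{small}a_ly_l .$$
Then $u''\in F_m+V_{B'}$, where $B'$ is the union of $B$ and the $A_l$ with $l$ big, so $|B'|\le K+R_rL$. From $u+z=v+\sum a_lg_l$ and $\sum_{small}a_lg_l=\alpha_sf+hw_s$ we get
$$u''+(z-hw_s)=v+\sum_{medium}a_lg_l+\alpha_sf .\tag{12}$$

*The right side of (12) is almost as cheap as $v$.* Since $N\le N_0$, $N(g_l)^p\le N(f)^p+N_0(hy_l)^p=1+Lh^p$. By (8) the medium sum has $N(\cdot)^p\le\frac Cq(1+Lh^p)\le\varepsilon'/5$. By (11) and (9), $N(\alpha_sf)^p=|\alpha_s|^p\le\sigma(R_{r+1})^p\le\varepsilon'/5$. With (10),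
$$N(u''+z-hw_s)^p\le N(v)^p+\tfrac25\varepsilon'\le1+\tfrac35\varepsilon'\le2 .\tag{13}$$

*The tail on the left side of (12) is flat.* By (11) and (9), $|z-hw_s|_\infty\le\eta'+h\,\sigma(R_{r+1})\le\frac12\eta_r+\frac12\eta_r=\eta_r$.

*Applying $(P_m)$ for $N$.* Use it with $K+R_rL$ and $\varepsilon'/10$ for the vectors $2^{-1/p}u''$ and $2^{-1/p}(z-hw_s)$. Their sum has $N\le1$ by (13), and the second has sup-norm at most $\eta_r$. We get $\frac12N(u'')^p\le\frac12N(u''+z-hw_s)^p+\frac1{10}\varepsilon'$, so by (13)
$$N(u'')^p\le N(u''+z-hw_s)^p+\tfrac15\varepsilon'\le N(v)^p+\tfrac35\varepsilon' .$$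

*Conclusion.* Use the big terms as a family for $u$ in (1), and then (10):
$$N'(u)^p\le N(u'')^p+c^p\sum_{big}|a_l|^p\le N(v)^p+c^pT+\tfrac35\varepsilon'\le N'(u+z)^p+\tfrac45\varepsilon' .$$
So $N'$ has $(P_m)$. This finishes part 3 and the proof of Lemma 4. $\blacksquare$

## 8. Lowering along a dense sequence: proof of Theorem 1

**Step 1: bookkeeping.** We fix how much total loss is allowed and in which order the vectors are treated. Let $\rho\in(0,1)$ be the larger of $c^{p/2}$ and $(1+\theta)^{-p}$, so
$$\rho\ge c^{p/2},\qquad\rho^{-1/p}\le1+\theta .\tag{14}$$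
Choose $\varepsilon_j\in(0,1)$ with $\prod_{j\ge1}(1-\varepsilon_j)\ge\rho$; for instance $1-\varepsilon_j=\rho^{2^{-j}}$.

Each $F_m$ is $N_0$-separable. Taking the union of countable dense subsets of the $F_m$ and removing $0$, we get a countable (infinite) set $D=\{z_1,z_2,\dots\}\subset E\setminus\{0\}$ such that $(D\cap F_m)\cup\{0\}$ is $N_0$-dense in $F_m$ for every $m\ge0$. Let $m_0=0$ and let $m_j$ be the least $m\ge m_{j-1}$ with $z_j\in F_m$.

Then $m_j\to\infty$. Otherwise $D\subset F_M$ for some $M$; but $F_M$ is a proper $N_0$-closed subspace of $F_{M+1}$ (as $V_{M+1}\ne\{0\}$), so $(D\cap F_{M+1})\cup\{0\}$ would not be dense in $F_{M+1}$.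

**Step 2: the sequence $N_0\ge N_1\ge N_2\ge\cdots$.** Here every $z_j$ gets its turn. Suppose $N_{j-1}\le N_0$ is a $p$-norm with $(P),(Q),(R)$ at level $m_{j-1}$; for $j=1$ this was checked in Section 6. By raising the level it has them at level $m_j$. Apply Lemma 4 with
$$N=N_{j-1},\quad m=m_j,\quad f=f_j:=z_j/N_{j-1}(z_j)\in F_{m_j},\quad\varepsilon=\varepsilon_j .$$
We obtain $h_j,L_j$ and $N_j:=N'$, which has the three properties at level $m_j$.

**Step 3: the limit is a $p$-norm.** Being decreasing, $N_j$ converges pointwise to some $N_\infty\ge0$, which is homogeneous with $N_\infty^p$ subadditive. To bound it below, let $u\in F_{m_j}$. For $i\ge j$ we have $u\in F_{m_i}$, so part 2 of Lemma 4 gives $N_i(u)^p\ge(1-\varepsilon_i)N_{i-1}(u)^p$. Multiplying over $i\ge j$,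
$$N_\infty(u)^p\ge\rho\,N_{j-1}(u)^p\qquad(u\in F_{m_j},\ j\ge1).\tag{15}$$
Since $\bigcup_jF_{m_j}=E$ and every $N_{j-1}$ is definite, $N_\infty$ is definite.

Let $X$ be the completion of $E$ for the metric $N_\infty(u-v)^p$. Since $|N_\infty(u)^p-N_\infty(v)^p|\le N_\infty(u-v)^p$, the function $N_\infty$ extends continuously to $X$; the extension is homogeneous and $p$-subadditive, and its $p$-th power is the distance to $0$, so it is definite. Thus $X$ is a $p$-Banach space. It is separable, because $(E,N_0)$ is separable and $N_\infty\le N_0$.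

**Step 4: the copies of $Z$ and $V_n$.** We check that the original norms have survived up to $1+\theta$. On $Z=F_0\subset F_{m_1}$, (15) with $j=1$ gives $\rho N_0^p\le N_\infty^p\le N_0^p$, and $N_0=|\cdot|_0$ there.

Let $n\ge1$ and let $j$ be the least index with $m_j\ge n$; then $j\ge1$ and $m_{j-1}<n$. By $(R_{m_{j-1}})$ for $N_{j-1}$, for $v\in V_n$,
$$|v|\le N_{j-1}(v)\le N_0(v)=|v| .$$
So up to step $j-1$ nothing has been lost on $V_n$. Since $V_n\subset F_{m_j}$, (15) gives $\rho|v|^p\le N_\infty(v)^p\le|v|^p$. As $\rho^{-1/p}\le1+\theta$, these are $(1+\theta)$-equivalences. The copies are jointly linearly independent because $N_\infty$ is definite on the direct sum $E$.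

**Step 5: density.** Now we use what the lowering was made for. Let $x_n\in V_n$ with $M=\{n:x_n\ne0\}$ infinite. Rescaling does not change the span, so let $|x_n|=1$ for $n\in M$. Let $Y$ be the closed span of $\{x_n\}$ in $X$, and $d(u)=\inf_{y\in Y}N_\infty(u-y)$.

Fix $j$. Since $M$ is infinite, we can choose $A\subset M\cap(m_j,\infty)$ with $|A|=L_j$. The vector $f_j+h_j\sum_{n\in A}x_n$ belongs to the set (2) used at step $j$, so part 1 of Lemma 4 gives
$$N_j\Big(f_j+h_j\sum_{n\in A}x_n\Big)\le c .$$
Multiply by $N_{j-1}(z_j)$. The vector inside becomes $z_j+y$ with $y\in Y$. Using $N_\infty\le N_j$, then (15) (as $z_j\in F_{m_j}$), then (14),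
$$d(z_j)\le N_\infty(z_j+y)\le c\,N_{j-1}(z_j)\le c\,\rho^{-1/p}N_\infty(z_j)\le c^{1/2}N_\infty(z_j).$$
Trivially $d(0)=0$. So $d\le c^{1/2}N_\infty$ on $D\cup\{0\}$. This set is $N_0$-dense in $E$, hence $N_\infty$-dense in $E$, hence dense in $X$. Lemma 3 with $\kappa=c^{1/2}<1$ gives $Y=X$, that is, $\operatorname{span}\{x_n\}$ is dense in $X$. $\blacksquare$
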